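# Finitely generated quadratic modules in three variables that are not weakly semialgebraic

## Quadratic modules, semialgebraic sets and weak semialgebraicity

Fix $n\ge 1$ and write $\mathbb R[X]=\mathbb R[X_1,\dots,X_n]$. We write $\sum\mathbb R[X]^2$ for the set of finite sums of squares of polynomials, and similarly for other rings.

**Definition 1.** A quadratic module of $\mathbb R[X]$ is a subset $Q\subseteq\mathbb R[X]$ with $1\in Q$, $Q+Q\subseteq Q$ and $f^2Q\subseteq Q$ for all $f\in\mathbb R[X]$. It is finitely generated if there are $g_1,\dots,g_s\in\mathbb R[X]$ with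
$$Q=\mathrm{QM}(g_1,\dots,g_s)=\Big\{\sigma_0+\sigma_1g_1+\dots+\sigma_sg_s\ \Big|\ \sigma_i\in\textstyle\sum\mathbb R[X]^2\Big\}.$$

Example, with $n=1$: let $Q=\mathrm{QM}(X^2,-X^2)$. Every polynomial $p$ is a difference of squares, $p=\frac14\big((p+1)^2-(p-1)^2\big)$, so $pX^2=\frac14(p+1)^2\cdot X^2+\frac14(p-1)^2\cdot(-X^2)\in Q$. Thus $Q$ contains the whole ideal $(X^2)$, and $Q=\sum\mathbb R[X]^2+(X^2)$. Putting both $g$ and $-g$ among the generators is the way to put an ideal inside a quadratic module. Which $f=f_0+f_1X+\cdots$ lie in this $Q$? If $f_0>0$, then $f\equiv\big(\sqrt{f_0}+\tfrac{f_1}{2\sqrt{f_0}}X\big)^2$ modulo $X^2$, so $f\in Q$. If $f_0=0$ and $f=\sum_l h_l^2+X^2p$, then $\sum_l h_l(0)^2=0$, so $X\mid h_l$ for all $l$ and $f_1=0$. If $f_0<0$, evaluation at $0$ excludes $f$. Hence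
$$f\in Q\iff f_0>0\ \text{ or }\ f_0=f_1=0 .$$

**Definition 2.** A preordering is a quadratic module $Q$ with $Q\cdot Q\subseteq Q$.

Examples. In $\mathbb R[x]$ the module $\mathrm{QM}(x,1-x)$ is a preordering: it suffices that products of generators lie in it, and $x(1-x)=(1-x)^2\cdot x+x^2\cdot(1-x)$. In $\mathbb R[x,y]$ the module $\mathrm{QM}(x,y)$ is not one. Suppose $xy=\sigma_0+\sigma_1x+\sigma_2y$. The constant terms give $\sigma_0(0)=0$, so $\sigma_0$ has no terms of degree $<2$. The linear terms give $\sigma_1(0)=\sigma_2(0)=0$, so $\sigma_1,\sigma_2$ have no terms of degree $<2$ either. The quadratic terms then say that $xy$ is a sum of squares of linear forms, which is false since $xy$ takes negative values.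

**Definition 3.** A subset of $\mathbb R^m$ is semialgebraic if it is a finite Boolean combination of sets $\{c\mid p(c)\ge0\}$ with $p\in\mathbb R[Y_1,\dots,Y_m]$.

We use two textbook facts. By the Tarski–Seidenberg theorem, the image of a semialgebraic set under a coordinate projection $\mathbb R^{m+r}\to\mathbb R^m$ is semialgebraic. And a semialgebraic subset of $\mathbb R$ is a finite union of points and intervals, so it has finitely many connected components. For instance, the projection of $\{(c,t)\mid t^2=c\}$ to the $c$-axis is $[0,\infty)$, while $\{2\cdot3^{-k}\mid k\ge1\}$ has infinitely many components and is not semialgebraic.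

**Definition 4.** An expansion of the ordered field $\mathbb R$ is a choice of additional relations and functions on $\mathbb R$. The definable sets are those described by first-order formulas, with real parameters, in the ordered-field operations and the additional symbols. The expansion is o-minimal if every definable subset of $\mathbb R$ is a finite union of points and intervals.

Example: with no additional symbols, the definable sets are the semialgebraic sets (this is Tarski–Seidenberg), and the structure is o-minimal. An expansion by $\sin:\mathbb R\to\mathbb R$ is not o-minimal, because $\{t\mid\sin t=0\}$ is definable, discrete and infinite.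

**Definition 5.** For $S\subseteq\mathbb R[X]$ and $g\in\mathbb Z[X_1,\dots,X_n,Y_1,\dots,Y_m]$, with $m\ge0$ arbitrary, put
$$D(g,S)=\{c\in\mathbb R^m\mid g(X_1,\dots,X_n,c_1,\dots,c_m)\in S\}.$$
The set $S$ is weakly semialgebraic if $D(g,S)$ is a semialgebraic subset of $\mathbb R^m$ for every $m\ge0$ and every such $g$.

Example: for $Q=\mathrm{QM}(X^2,-X^2)$ and any $g(X,Y)$ we computed $D(g,Q)=\{c\mid g(0,c)>0\}\cup\{c\mid g(0,c)=\partial_Xg(0,c)=0\}$. This is semialgebraic, so $Q$ is weakly semialgebraic. For $g=Y_1+Y_2X$ it is the open half-plane $c_1>0$ together with the origin. In contrast, the set of constants $S=\{2\cdot3^{-k}\mid k\ge1\}$ is not weakly semialgebraic: take $g=Y$.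

The integer coefficients are no restriction, since real numbers enter through $c$. Taking for $g$ the general polynomial of degree $d$ with its coefficients as the variables $Y$, we see that $S$ is weakly semialgebraic exactly when $S\cap\mathbb R[X]_{\le d}$ is semialgebraic, in coefficient coordinates, for every $d$. In the other direction, $D(g,S)$ is the preimage of such a set under a polynomial map.

It is a known result that for $n=1$ every finitely generated quadratic module is weakly semialgebraic. The question, from "The Membership Problem for quadratic modules with focus on the one dimensional case" (https://core.ac.uk/download/11540338.pdf), is whether this is also true in higher dimensions: is every finitely generated quadratic module of $\mathbb R[X_1,\dots,X_n]$ weakly semialgebraic for every $n\ge2$?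

The answer is no. We shall see that weak semialgebraicity fails for every $n\ge3$, already for a finitely generated preordering and a one-parameter family of polynomials. The case $n=2$ taken by itself is not decided by what follows. The construction uses two surfaces meeting in a curve, hence three variables.

## Degree bounds and increasing unions of semialgebraic sets

The simplest module is $\sum\mathbb R[X]^2$ itself. To settle it we bound the number and the degrees of the squares.

**Lemma 6.** Let $r$ be the number of monomials in $X_1,\dots,X_n$ of degree $\le N/2$. A sum of squares of degree $\le N$ is a sum of $r$ squares of polynomials of degree $\le N/2$.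

*Proof.* Let $\sigma=\sum_lh_l^2$ have degree $\le N$. If $e=\max_l\deg h_l$, then the degree-$2e$ part of $\sigma$ is the sum of the squares of the degree-$e$ parts of the $h_l$. It is nonzero, since these squares cannot cancel. So $2e\le N$. Let $M$ be the column vector of the $r$ monomials and $h_l=M^{T}v_l$. Then $\sigma=M^{T}GM$ with $G=\sum_lv_lv_l^{T}$ positive semidefinite of size $r\times r$. By diagonalization $G=\sum_{i=1}^{r}u_iu_i^{T}$, so $\sigma=\sum_{i=1}^r(M^{T}u_i)^2$. $\square$

Consequently $D(g,\sum\mathbb R[X]^2)$ is semialgebraic: if $N$ is the degree of $g$ in $X$, then $c$ lies in it exactly when there are coefficient vectors of $r$ polynomials of degree $\le N/2$ whose squares add up to $g(X,c)$. This is a projection of a set given by polynomial equations. The same works for any $Q$, provided the degrees are bounded in advance.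

**Proposition 7.** Let $Q=\mathrm{QM}(g_1,\dots,g_s)$ and $g_0=1$. Every set $D(g,Q)$ is the union of the increasing sequence of semialgebraic sets
$$D_N=\Big\{c\ \Big|\ g(X,c)=\sum_{i=0}^s\sigma_ig_i\ \text{ with } \sigma_i\in\textstyle\sum\mathbb R[X]^2,\ \deg\sigma_i\le N\Big\}.$$

*Proof.* Each representation has some finite degree, so the union is $D(g,Q)$. By Lemma 6, $c\in D_N$ means that there are polynomials $h_{il}$ ($0\le i\le s$, $1\le l\le r$) of degree $\le N/2$ with $g(X,c)=\sum_i\big(\sum_lh_{il}^2\big)g_i$. Comparing coefficients gives finitely many polynomial equations in $c$ and the coefficients of the $h_{il}$. Project to $c$ and apply Tarski–Seidenberg. $\square$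

So a sensible first approach is to show that one $N$ suffices for given $g$ and $Q$. The trouble is cancellation between the terms $\sigma_ig_i$. Here is an example, already with $n=1$, where no $N$ suffices.

Let $Q=\mathrm{QM}(x^3,1-x)$ and $g=x+Y$. Then $D(g,Q)=(0,\infty)$. First, if $x+c=\sigma_0+\sigma_1x^3+\sigma_2(1-x)$, evaluation at $0$ gives $c\ge0$. If $c=0$, then $\sigma_0(0)=\sigma_2(0)=0$, so $x^2$ divides $\sigma_0$ and $\sigma_2$, and therefore $x^2\mid x$, which is absurd. Now let $c>0$, choose $N$ with $N+1\ge 1/c$, and consider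
$$p=x+c-c^{-2}(1-x)^{2N}x^3 .$$
It is $\ge0$ on $(-\infty,1]$. For $x\in[0,1]$ we have $(N+1)x(1-x)^N\le1$, because this is one term of the binomial expansion of $(x+(1-x))^{N+1}$. So the subtracted term is at most $x\big(c^{-1}/(N+1)\big)^2\le x$ and $p\ge c$. For $x=-t$ with $t>0$ we have $p\ge c-t+c^{-2}t^3$. This is $\ge0$ if $t\le c$, and also if $t>c$, since then $c^{-2}t^3\ge t$. A polynomial $p\ne0$ that is $\ge0$ on $(-\infty,1]$ is, up to a positive constant, a product of squares, quadratics that are sums of two squares, and factors $r-x=(r-1)+(1-x)$ with $r\ge1$, because real roots below $1$ have even multiplicity. Since $\sum\mathbb R[x]^2+(1-x)\sum\mathbb R[x]^2$ is closed under multiplication, $p$ lies in it. So $x+c\in Q$.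

No degree bound works here. Suppose that $x+c_j=\sigma_0+\sigma_1x^3+\sigma_2(1-x)$ with all degrees $\le N$, for some sequence $1\ge c_j\to0$ of positive reals. On $[\frac14,\frac34]$ the three summands are nonnegative with sum at most $2$, and $x^3\ge\frac1{64}$, $1-x\ge\frac14$. So the $\sigma_i$ are bounded there, uniformly in $j$. In the finite-dimensional space of polynomials of degree $\le N$ this bounds the coefficients, and a subsequence converges. The limits are nonnegative on $\mathbb R$, hence sums of squares, as polynomials in one variable. In the limit $x\in Q$, a contradiction.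

So degree bounds fail already for $n=1$, where the answer to the question is yes. In the example the growing degrees produce nothing worse than an open interval. A proof of weak semialgebraicity cannot rest on degree bounds alone. To refute it we must make the $D_N$ grow so irregularly that their union has infinitely many components.

## A floor, a ceiling and monotonicity under tripling

In $f=\sigma_0+\sum\sigma_ig_i$ the unknowns are polynomials of unrestricted degree. If the identity forced one of them to be a function $u$ subject to inequalities linking $u(t)$ to $u(3t)$, then membership would impose a condition along the whole orbit $1,\frac13,\frac19,\dots$. This is an infinite set of conditions with a geometric scale in it. Here is a problem of this kind, stated without any modules. For $c\in\mathbb R$ put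
$$\psi_c(x)=2cx-x^2,\qquad \rho_c(x)=\tfrac78c^2+2(1-x).$$
Call $u\in\mathbb R[t]$ admissible for $c$ if
$$\psi_c\le u\le\rho_c\ \text{ on }[0,1],\tag{1}$$
$$u(3t)\ge u(t)\ \text{ for } t\in[0,\tfrac13].\tag{2}$$
For $0\le c\le1$ the floor $\psi_c(x)=c^2-(c-x)^2$ is a parabola with peak value $c^2$ at $x=c$. The ceiling $\rho_c$ is low only near $x=1$, where it equals $\frac78c^2<c^2$. Monotonicity (2) carries the height of the floor at $3^{-k}$ up to the point $1$.

Try two values. For $c=\frac13$ the floor at $\frac13$ is $\frac19=\frac8{72}$, and (2) carries it to $u(1)\ge\frac8{72}$, but the ceiling at $1$ is $\frac78\cdot\frac19=\frac7{72}$. No $u$ exists. For $c=\frac23$ the floor is $\psi(1)=\frac43-1=\frac13$ at $1$ and $\psi(\frac13)=\frac49-\frac19=\frac13$ at $\frac13$. The ceiling at $1$ is $\frac78\cdot\frac49=\frac7{18}>\frac13$. The peak $\frac49>\frac7{18}$ sits at $\frac23$, which is not on the orbit of $1$, and there the ceiling is higher by $\frac23$.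

**Lemma 8.** Let $c\in\mathbb R$. If some $u$ is admissible for $c$, then $\psi_c(3^{-k})\le\frac78c^2$ for all $k\ge0$. In particular, no $u$ is admissible for $c=3^{-k}$, $k\ge0$.

*Proof.* By (1) and (2),
$$\psi_c(3^{-k})\le u(3^{-k})\le u(3^{-k+1})\le\dots\le u(1)\le\rho_c(1)=\tfrac78c^2.$$
For $c=3^{-k}$ the left side is $c^2>\frac78c^2$. $\square$

**Lemma 9.** For $c=2\cdot3^{-k}$ with $k\ge1$ there is an admissible $u$.

Write $\psi=\psi_c$, $\rho=\rho_c$, and note $0<c\le\frac23$. A function $f\ge\psi$ with $f(3t)\ge f(t)$ satisfies $f(x)\ge f(3^{-j}x)\ge\psi(3^{-j}x)$ for all $j$, so the smallest candidate is the supremum $h$ of these floors. It is not in general a polynomial, so one wants to approximate it. Approximation in the supremum norm is not enough: the slack that we can create in (2) tends to $0$ as $t\to0$, since both sides of (2) agree at $t=0$, while a uniform error does not shrink there. We therefore approximate the derivative, which controls $e(3t)-e(t)$ by a multiple of $t$, and for this we first smooth $h$.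

**Step 1: the least candidate $h$ satisfies (1) and (2) with room below the ceiling.** For $x\in[0,1]$ put $h(x)=\sup_{j\ge0}\psi(3^{-j}x)$. The function $\psi$ is increasing on $[0,c]$. If $j\ge k$, then $3^{-j}x\le3^{-k}x<c$, hence $\psi(3^{-j}x)\le\psi(3^{-k}x)$. So $h(x)=\max_{0\le j\le k}\psi(3^{-j}x)$. If $x\in[0,c]$, then $3^{-j}x\le x\le c$ for all $j$, so
$$h=\psi\ \text{ on }[0,c].\tag{3}$$
On $[0,1]$ we have $|\psi'(s)|=|2c-2s|\le2$, so each $\psi(3^{-j}x)$ is $2$-Lipschitz in $x$, and so is $h$. Clearly $h\ge\psi$. For $t\in[0,\frac13]$ we have $h(3t)=\sup_{j\ge0}\psi(3^{1-j}t)\ge h(t)$, since the supremum for $h(3t)$ runs over the terms for $h(t)$ and one more.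

For the ceiling, use $\psi(3^{-j})=c^2-(c-3^{-j})^2$. Every $3^{-j}$ is either $\le3^{-k}=\frac c2$ or $\ge3^{1-k}=\frac{3c}2$, so $|c-3^{-j}|\ge\frac c2$. Hence $h(1)\le\frac34c^2$, and by the Lipschitz property
$$h(x)\le\tfrac34c^2+2(1-x)=\rho(x)-\tfrac18c^2 .$$

**Step 2: make all inequalities strict.** Let $\delta=c^2/48$ and $h_1(x)=h(x)+\delta(1+x)$. Since $\frac18c^2=6\delta$ and $\delta<1$, the function $h_1$ is $3$-Lipschitz and
$$h_1-\psi\ge\delta,\qquad \rho-h_1\ge6\delta-2\delta=4\delta,\qquad h_1(3t)-h_1(t)\ge2\delta t .$$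

**Step 3: smooth $h_1$ by averaging over scales, which respects tripling.** Let $\varepsilon=\delta/8<\frac12$ and
$$h_2(x)=\int_0^1h_1((1-\varepsilon s)x)\,ds,\qquad x\in[0,1].$$
Then $|h_2-h_1|\le\int_0^13\varepsilon s\,ds=\frac32\varepsilon\le2\varepsilon=\frac\delta4$. Applying the last inequality of Step 2 at $(1-\varepsilon s)t\in[0,\frac13]$ and integrating, we get $h_2(3t)-h_2(t)\ge2\delta(1-\varepsilon)t\ge\delta t$. The function $h_2$ is continuously differentiable on $[0,1]$. Indeed, for $x\in(0,1]$ the substitution $r=(1-\varepsilon s)x$ gives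
$$h_2(x)=\frac1{\varepsilon x}\int_{(1-\varepsilon)x}^{x}h_1(r)\,dr,$$
which is $C^1$ on $(0,1]$ because $h_1$ is continuous. On $[0,c]$ the function $h_1$ is a polynomial by (3), so $h_2$ is a polynomial there.

**Step 4: approximate the derivative.** By Weierstrass choose a polynomial $p$ with $|p-h_2'|\le\frac\delta4$ on $[0,1]$ and put $u(x)=h_2(0)+\int_0^xp$. The error $e=u-h_2$ satisfies $e(0)=0$ and $|e'|\le\frac\delta4$. Hence $|e|\le\frac\delta4$ on $[0,1]$ and $|e(3t)-e(t)|\le2t\cdot\frac\delta4=\frac{\delta t}2$ for $t\in[0,\frac13]$. Therefore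
$$u-\psi\ge\delta-\tfrac\delta4-\tfrac\delta4>0,\qquad \rho-u\ge4\delta-\tfrac\delta4-\tfrac\delta4>0\quad\text{on }[0,1],$$
$$u(3t)-u(t)\ge\delta t-\tfrac{\delta t}2=\tfrac{\delta t}2\ge0\quad\text{on }[0,\tfrac13].$$
So $u$ is admissible. $\square$

By Lemmas 8 and 9, the set of those $c$ for which an admissible polynomial exists contains every $2\cdot3^{-k}$ with $k\ge1$ and misses every $3^{-k}$. What remains is to express "an admissible $u$ exists" as membership in a finitely generated quadratic module.

It matters that (2) is an inequality. If the encoding forced $u(3t)=u(t)$, then comparing coefficients $3^iu_i=u_i$ would make $u$ constant. The condition on $c$ would become $\max_{[0,1]}\psi_c\le\min_{[0,1]}\rho_c$, which is semialgebraic.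

## Two surfaces meeting over the lines $y=x$ and $x=3y$

To relate $u(3t)$ and $u(t)$ we use two unknown functions, $u$ of the variable $x$ and $v$ of the variable $y$, and compare them on two lines in the $(x,y)$-plane. On $y=x$ we want $u(t)\le v(t)$; on $x=3y$ we want $v(t)\le u(3t)$. Together these give (2). Both requirements are contained in one: $\ell\cdot(u(x)-v(y))\ge0$ on both lines, where $\ell=x-2y$. Indeed $\ell=-t$ at $(t,t)$ and $\ell=t$ at $(3t,t)$.

The two lines form the zero set of a polynomial $w$, and over them the surfaces $z=0$ and $z=w$ meet. The function $u$ will live on the first surface, $v$ on the second, and the comparison on their intersection. Write $R=\mathbb R[x,y,z]$ and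
$$w=(x-y)(x-3y),\quad a=z,\quad b=z-w,\quad \ell=x-2y,\quad\kappa=x(1-x),\quad\lambda=y(1-y).$$
Note $w=a-b$. Let $Q\subseteq R$ be the quadratic module generated by $\pm a^3b^2$, $\pm a^2b^3$ and
$$\begin{aligned}
&g_1=-ab(b^2+\ell ab), && g_2=\kappa g_1, && g_3=-ab\cdot b^2, && g_4=\kappa g_3,\\
&g_5=-ab(a^2-\ell ab), && g_6=\lambda g_5, && g_7=-ab\cdot a^2, && g_8=\lambda g_7,\\
&g_9=\kappa a^2b^2 .
\end{aligned}$$
For $c\in\mathbb R$ put
$$F_c=-ab\big[(\rho_c-\psi_c)\,b^2+4a^2-\ell(\psi_c+1)\,ab\big]\in R .$$

Everything has the shape $-ab\,[\,Pb^2+Ta^2+W\,ab\,]$. After division by $-ab$, reduction modulo $a$ sees only $P$ on the surface $z=0$, and reduction modulo $b$ sees only $T$ on the surface $z=w$. If $P=aA$ and $T=bB$, one can divide once more by $ab$, and $W+bA+aB$ remains. The generators $\pm a^3b^2,\pm a^2b^3$ make $W$ irrelevant up to the ideal $(a,b)$. So only the values of $W$ on the curve $\{a=b=0\}=\{z=0,\ w=0\}$ count. The coefficients are as follows.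

| polynomial | $P$ | $T$ | $W$ |
|---|---|---|---|
| $g_1$ | $1$ | $0$ | $\ell$ |
| $g_3$ | $1$ | $0$ | $0$ |
| $g_5$ | $0$ | $1$ | $-\ell$ |
| $g_7$ | $0$ | $1$ | $0$ |
| $g_9$ | $0$ | $0$ | $-\kappa$ |
| $a^2b^2$ | $0$ | $0$ | $-1$ |
| $F_c$ | $\rho_c-\psi_c$ | $4$ | $-\ell(\psi_c+1)$ |

The multiplier of $g_1$ will be $u-\psi_c$ and that of $g_3$ will be $\rho_c-u$, which encodes (1). The multiplier of $g_5$ will be $v+1$ and that of $g_7$ will be $3-v$, which leaves $v$ free between $-1$ and $3$. The generators $g_2,g_4,g_6,g_8$ with the factors $\kappa,\lambda$ restrict these conditions to $[0,1]$. Finally $g_9$ and $a^2b^2$ supply the nonnegative right-hand side of $\ell(u-v)\ge0$.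

**Theorem 10.** For every integer $k\ge1$: $F_c\notin Q$ for $c=3^{-k}$, and $F_c\in Q$ for $c=2\cdot3^{-k}$.

**Corollary 11.** Let
$$g(x,y,z,Y)=8F_Y=-ab\big[(7Y^2+16(1-x)-16Yx+8x^2)b^2+32a^2-8\ell(2Yx-x^2+1)ab\big]\in\mathbb Z[x,y,z,Y].$$
Then $D(g,Q)\subseteq\mathbb R$ is not semialgebraic, so $Q$ is not weakly semialgebraic.

*Proof of Corollary 11 from Theorem 10.* $Q$ is closed under multiplication by positive reals, so $D(g,Q)=\{c\mid F_c\in Q\}$. This set contains $2\cdot3^{-k}$ and misses $3^{-k}$ for all $k\ge1$. Since $2\cdot3^{-k-1}<3^{-k}<2\cdot3^{-k}$, the points $2\cdot3^{-k}$ lie in pairwise different connected components. So there are infinitely many components, while a semialgebraic subset of $\mathbb R$ has only finitely many. $\square$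

In terms of Proposition 7: for each $N$ the semialgebraic set $D_N\subseteq D(g,Q)$ contains only finitely many of the points $2\cdot3^{-k}$, by the same argument applied to $D_N$. So the degrees of the certificates for $F_{2\cdot3^{-k}}\in Q$ tend to infinity with $k$.

## The ideal inside $Q$, certificates on $[0,1]$, and the primes $a$ and $b$

The proof of Theorem 10 uses three small facts.

**Lemma 12.** Let $J'=(a^3b^2,a^2b^3)$, an ideal of $R$. Then $J'\subseteq Q$ and
$$Q=\Big\{\sigma_0+\sum_{i=1}^9\sigma_ig_i+j\ \Big|\ \sigma_i\in\textstyle\sum R^2,\ j\in J'\Big\}.$$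

*Proof.* As in the example after Definition 1, $p=\frac14\big((p+1)^2-(p-1)^2\big)$ shows $p\,a^3b^2\in Q$ and $p\,a^2b^3\in Q$ for all $p\in R$, so $J'\subseteq Q$. An element of $Q$ is $\sigma_0+\sum\sigma_ig_i$ plus sum-of-squares multiples of $\pm a^3b^2$, $\pm a^2b^3$, and these multiples lie in $J'$. $\square$

**Lemma 13.** If $p\in\mathbb R[x]$ is $\ge0$ on $[0,1]$, then $p=\alpha+\kappa\beta$ with $\alpha,\beta\in\sum\mathbb R[x]^2$.

*Proof.* Let $p\ne0$. Roots of $p$ in $(0,1)$ have even multiplicity. So $p$ is a real constant times a product of squares of real polynomials, quadratics without real zeros that are positive on $\mathbb R$, factors $x+r$ with $r\ge0$, and factors $r-x$ with $r\ge1$. All these factors are $\ge0$ on $[0,1]$, so the constant is positive. The set $\sum\mathbb R[x]^2+\kappa\sum\mathbb R[x]^2$ is closed under addition, and under multiplication because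
$$(\alpha+\kappa\beta)(\alpha'+\kappa\beta')=(\alpha\alpha'+\kappa^2\beta\beta')+\kappa(\alpha\beta'+\alpha'\beta).$$
It contains positive constants, squares, and positive quadratics $(x-m)^2+d^2$ up to a positive constant. It contains $x=x^2+\kappa$ and $1-x=(1-x)^2+\kappa$, hence $x+r$ for $r\ge 0$ and $r-x=(r-1)+(1-x)$ for $r\ge 1$. So it contains $p$. $\square$

**Lemma 14.** $R/(a)\cong\mathbb R[x,y]$ via $z\mapsto0$, and this sends $b$ to $-w\ne0$. $R/(b)\cong\mathbb R[x,y]$ via $z\mapsto w$, and this sends $a$ to $w\ne0$. Hence $a$ and $b$ are non-associated primes of $R$. Moreover $(a,b)=(z,w)$.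

*Proof.* The isomorphisms are substitutions for $z$. The quotients are domains, so $a,b$ are primes, and neither divides the other. Finally $w=a-b$. $\square$

## From a representation of $F_c$ to an admissible polynomial

**Proposition 15.** Let $c\in\mathbb R$. If $F_c\in Q$, then there is an admissible $u$ for $c$. Consequently $\psi_c(3^{-k})\le\frac78c^2$ for all $k\ge0$.

The second sentence follows from the first by Lemma 8. Write $\psi=\psi_c$, $\rho=\rho_c$. By Lemma 12,
$$F_c=\sigma_0+\sum_{i=1}^9\sigma_ig_i+a^3b^2p_1+a^2b^3p_2,\qquad p_1,p_2\in R.$$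

**Step 1: show that $\sigma_0$ is $a^2b^2$ times a sum of squares.** All other terms, including $F_c$, are divisible by $ab$, hence so is $\sigma_0=\sum_lh_l^2$. Setting $z=0$ gives $\sum_lh_l(x,y,0)^2=0$. A sum of squares of real polynomials vanishes only if each does, so $a\mid h_l$ for all $l$. Setting $z=w$ gives $b\mid h_l$ in the same way. Since $a,b$ are non-associated primes, $ab\mid h_l$. Thus $\sigma_0=a^2b^2\tau$ with $\tau\in\sum R^2$.

**Step 2: separate the identity into one equation on each surface and one on the curve.** Put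
$$S_1=\sigma_1+\kappa\sigma_2,\quad S_3=\sigma_3+\kappa\sigma_4,\quad S_5=\sigma_5+\lambda\sigma_6,\quad S_7=\sigma_7+\lambda\sigma_8 .$$
Divide the representation by $-ab$. The left side becomes $(\rho-\psi)b^2+4a^2-\ell(\psi+1)ab$. The right side becomes
$$-ab\,\tau+S_1(b^2+\ell ab)+S_3b^2+S_5(a^2-\ell ab)+S_7a^2-\kappa\sigma_9ab-a^2b\,p_1-ab^2p_2 .$$
Subtracting,
$$0=b^2(S_1+S_3-\rho+\psi)+a^2(S_5+S_7-4)+ab\big(\ell(S_1-S_5+\psi+1)-\tau-\kappa\sigma_9-ap_1-bp_2\big).\tag{4}$$
Modulo $a$ this reads $b^2(S_1+S_3-\rho+\psi)\equiv0$. Since $a$ is prime and does not divide $b$, we get $S_1+S_3-\rho+\psi=aA$ with $A\in R$. Likewise, modulo $b$, $S_5+S_7-4=bB$ with $B\in R$. Insert both into (4) and divide by $ab$: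
$$\ell(S_1-S_5+\psi+1)-\tau-\kappa\sigma_9=ap_1+bp_2-bA-aB\in(a,b)=(z,w).$$
So we have the three equations
$$S_1(x,y,0)+S_3(x,y,0)=\rho(x)-\psi(x),\tag{5}$$
$$S_5(x,y,w)+S_7(x,y,w)=4,\tag{6}$$
$$\ell\,(S_1-S_5+\psi+1)=\tau+\kappa\sigma_9\quad\text{at all real points with } z=0,\ w=0.\tag{7}$$

**Step 3: show that $S_1$ depends only on $x$ on the first surface, and $S_5$ only on $y$ on the second.** Let $x\in(0,1)$. Then $\kappa(x)>0$, so $S_1(x,y,0)\ge0$ and $S_3(x,y,0)\ge0$ for all $y\in\mathbb R$, and (5) gives
$$0\le S_1(x,y,0)\le\rho(x)-\psi(x)\quad\text{for all }y\in\mathbb R.$$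
For fixed $x\in(0,1)$ the polynomial $S_1(x,\cdot,0)$ is bounded on $\mathbb R$, hence constant. So $\partial_yS_1(x,y,0)$ vanishes on $(0,1)\times\mathbb R$, hence identically, and $S_1(x,y,0)=U(x)$ with $U\in\mathbb R[x]$. Put $u=U+\psi$. The inequalities say $\psi\le u\le\rho$ on $(0,1)$, and by continuity on $[0,1]$. This is (1).

Let $y\in(0,1)$. Then $\lambda(y)>0$, and (6) gives $0\le S_5(x,y,w(x,y))\le4$ for all $x\in\mathbb R$. As before, this polynomial in $x$ is constant for each $y\in(0,1)$, so $S_5(x,y,w(x,y))=V(y)$ with $V\in\mathbb R[y]$. Put $v=V-1$.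

**Step 4: compare $u$ and $v$ on the two lines.** At a point with $z=0$ and $w=0$ we have $S_1=U(x)$ and $S_5=V(y)$, so $S_1-S_5+\psi+1=u(x)-v(y)$. At $(t,t,0)$ with $t\in(0,1]$ we have $w=0$, $\ell=-t$ and $\kappa(t)\ge0$, and (7) gives
$$-t\,(u(t)-v(t))=(\tau+\kappa\sigma_9)(t,t,0)\ge0,\qquad\text{so}\qquad u(t)\le v(t).$$
At $(3t,t,0)$ with $t\in(0,\frac13]$ we have $w=0$, $\ell=t$ and $\kappa(3t)\ge0$, and (7) gives
$$t\,(u(3t)-v(t))=(\tau+\kappa\sigma_9)(3t,t,0)\ge0,\qquad\text{so}\qquad u(3t)\ge v(t).$$
Hence $u(3t)\ge v(t)\ge u(t)$ for $t\in(0,\frac13]$, and at $t=0$ equality is trivial. This is (2). $\square$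

With Lemma 8, Proposition 15 shows $F_c\notin Q$ for $c=3^{-k}$, the first half of Theorem 10.

## From an admissible polynomial to a representation of $F_c$

**Proposition 16.** Let $0<c\le\frac23$. If there is an admissible $u$ for $c$, then $F_c\in Q$.

Again write $\psi=\psi_c$, $\rho=\rho_c$. We run the previous proof backwards, with $v=u$.

**Step 1: write down the multipliers for the two surfaces.** On $[0,1]$ we have $u\ge\psi\ge-x^2\ge-1$ and $u\le\rho\le\frac78\cdot\frac49+2<3$. So $u-\psi$, $\rho-u$, $u+1$ and $3-u$ are $\ge0$ on $[0,1]$. By Lemma 13, in the variable $x$ for the first two and in the variable $y$ for the last two, there are sums of squares $\sigma_1,\dots,\sigma_8$ with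
$$u(x)-\psi(x)=\sigma_1+\kappa\sigma_2=:S_1,\qquad \rho(x)-u(x)=\sigma_3+\kappa\sigma_4=:S_3,$$
$$u(y)+1=\sigma_5+\lambda\sigma_6=:S_5,\qquad 3-u(y)=\sigma_7+\lambda\sigma_8=:S_7 .$$

**Step 2: find $\tau$ and $\sigma_9$ that match $\ell\,(u(x)-u(y))$ on both lines.** Since $u(3t)-u(t)$ vanishes at $t=0$, $G(t)=(u(3t)-u(t))/t$ is a polynomial. By (2) it is $\ge0$ on $(0,\frac13]$, hence on $[0,\frac13]$. So $G(x/3)\ge0$ on $[0,1]$, and by Lemma 13, $G(x/3)=\alpha(x)+\kappa\beta(x)$ with $\alpha,\beta\in\sum\mathbb R[x]^2$. Put
$$\tau=\big(\tfrac{x-y}2\big)^2\alpha(x),\qquad\sigma_9=\big(\tfrac{x-y}2\big)^2\beta(x),$$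
which are sums of squares. Consider $\ell\,(u(x)-u(y))-\tau-\kappa\sigma_9$. On the line $y=x$ each term vanishes. On the line $(x,y)=(3t,t)$ we have $\ell=t$ and $\frac{x-y}2=t$, so $\tau+\kappa\sigma_9=t^2G(t)$ and the value is $t\,(u(3t)-u(t))-t^2G(t)=0$. Hence the polynomial is divisible by $x-y$ and by $x-3y$, which are coprime, and
$$\ell\,(u(x)-u(y))-\tau-\kappa\sigma_9=w\,p\quad\text{for some }p\in\mathbb R[x,y].\tag{8}$$

**Step 3: assemble.** We have $S_1+S_3=\rho-\psi$, $S_5+S_7=4$ and $S_1-S_5=u(x)-u(y)-\psi-1$. Using (8),
$$\begin{aligned}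
a^2b^2\tau+\sum_{i=1}^9\sigma_ig_i&=-ab\Big[(S_1+S_3)b^2+(S_5+S_7)a^2+ab\big(\ell(S_1-S_5)-\tau-\kappa\sigma_9\big)\Big]\\
&=-ab\Big[(\rho-\psi)b^2+4a^2+ab\big(-\ell(\psi+1)+wp\big)\Big]\\
&=F_c-a^2b^2wp .
\end{aligned}$$
Since $w=a-b$, we have $a^2b^2wp=(a^3b^2-a^2b^3)p\in J'\subseteq Q$ by Lemma 12. Also $a^2b^2\tau\in\sum R^2$. Hence $F_c\in Q$. $\square$

For $c=2\cdot3^{-k}$ with $k\ge1$ we have $0<c\le\frac23$, and an admissible $u$ exists by Lemma 9. So $F_c\in Q$, which completes the proof of Theorem 10. With it Corollary 11 is proved, and the question has a negative answer.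

## Preorderings, all $n\ge3$, o-minimal structures and a convex family

**Theorem 17.** For every $n\ge3$ there are a finitely generated preordering $P\subseteq\mathbb R[X_1,\dots,X_n]$, generated by polynomials with integer coefficients, and $g\in\mathbb Z[X_1,\dots,X_n,Y]$ of degree $9$ in $X$, such that $D(g,P)\subseteq\mathbb R$ is not definable in any o-minimal expansion of the ordered field $\mathbb R$. In particular, $P\cap\mathbb R[X]_{\le9}$ is not definable in any such structure. Moreover, non-semialgebraicity already occurs for a family that depends affine-linearly on two parameters, where $D$ is a convex subset of $\mathbb R^2$.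

**Step 1: $Q$ is a preordering.** For $1\le i\le8$ write $g_i=-ab\,e_i$. Each $e_i$ is one of $b^2+\ell ab$, $b^2$, $a^2-\ell ab$, $a^2$, possibly times $\kappa$ or $\lambda$, so $e_i\in(a,b)^2$. For $i,j\le8$,
$$g_ig_j=a^2b^2e_ie_j\in a^2b^2(a,b)=J' .$$
Also $g_9g_i=-\kappa a^3b^3e_i\in J'$ and $g_9^2=\kappa^2a^4b^4\in J'$. Products with the remaining generators $\pm a^3b^2$, $\pm a^2b^3$ lie in the ideal $J'$. Now multiply two elements of the form given in Lemma 12. The product is a sum of terms $\sigma\sigma'$, $\sigma\sigma'g_i$, $\sigma\sigma'g_ig_j$ with $\sigma,\sigma'\in\sum R^2$, and elements of $J'$. All of these lie in $Q$. Hence $Q\cdot Q\subseteq Q$.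

**Step 2: pass to all $n\ge3$.** Set $(x,y,z)=(X_1,X_2,X_3)$, and let $P\subseteq\mathbb R[X]$ be generated as a quadratic module by the generators of $Q$ and $\pm X_4,\dots,\pm X_n$. All these generators have integer coefficients. By the argument of Lemma 12, $P$ contains the ideals of $\mathbb R[X]$ generated by $J'$ and by $X_4,\dots,X_n$. A product of two of the generators lies in one of these two ideals, by Step 1, so in $P$. As in Step 1 it follows that $P\cdot P\subseteq P$, so $P$ is a finitely generated preordering. The substitution $X_4=\dots=X_n=0$ maps sums of squares to sums of squares in $R$, fixes the generators of $Q$, and sends $\pm X_i$ with $i\ge4$ to $0$. So it maps $P$ into $Q$, and it fixes the elements of $R$. Together with $Q\subseteq P$ this gives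
$$F_c\in P\iff F_c\in Q .$$

**Step 3: non-definability.** Take $g=8F_Y$ as in Corollary 11. Its degree in $X$ is $9$. The bound $\le9$ holds because $ab$ has degree $3$ and the bracket has degree at most $6$. The degree-$9$ part in $X$ of $F_Y$ is obtained by replacing $b$ by $-w$, $\rho_Y-\psi_Y$ by $x^2$ and $\psi_Y+1$ by $-x^2$, and dropping $4a^2$. It is $zw\,(x^2w^2-\ell x^2zw)=x^2zw^2(w-\ell z)\ne0$. By Step 2 and Theorem 10, $D(g,P)=\{c\mid F_c\in Q\}$ contains every $2\cdot3^{-k}$ and misses every $3^{-k}$, $k\ge1$, so it has infinitely many components. A subset of $\mathbb R$ definable in an o-minimal expansion has finitely many. So $D(g,P)$ is not definable in any such structure. It is the preimage of $P\cap\mathbb R[X]_{\le9}$ under the polynomial map $c\mapsto8F_c$. If $P\cap\mathbb R[X]_{\le9}$ were definable, so would be its preimage. Hence it is not definable.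

**Step 4: the convex family.** Replace $\rho_c$ by $d+2(1-x)$ in the definition of $F_c$, which gives
$$F_{c,d}=-ab\big[(d+2(1-x)-2cx+x^2)\,b^2+4a^2-\ell(2cx-x^2+1)\,ab\big].$$
It has integer coefficients and is affine-linear in $(c,d)$. The set $D_2=\{(c,d)\in\mathbb R^2\mid F_{c,d}\in P\}$ is convex, because $P$ is closed under addition and under multiplication by positive reals and $(c,d)\mapsto F_{c,d}$ is affine. Since $F_{c,\frac78c^2}=F_c$, we have $D(g,P)=\{c\mid(c,\tfrac78c^2)\in D_2\}$. If $D_2$ were definable in an o-minimal expansion of the ordered field $\mathbb R$, so would be $D(g,P)$, contrary to Step 3. In particular $D_2$ is not semialgebraic. $\square$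

Since semialgebraic sets are definable in every such structure, weak semialgebraicity fails for every $n\ge3$. Compare Proposition 7: for every finitely generated quadratic module, $D(g,Q)$ is an increasing union of semialgebraic sets. By Theorem 17, for $n\ge3$ this cannot be improved to "semialgebraic", even for preorderings.
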